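# An algebraic piece of the Fermi surface forces the potential to be constant

## 1. Algebraic components of Fermi surfaces and constant potentials

**Theorem 1.** Let $\Gamma\subset\mathbb R^3$ be a lattice of maximal rank, let $q\in L^2_{\mathbb R}(\mathbb R^3/\Gamma)$ be real-valued, and let $\lambda\in\mathbb R$. If the physical Fermi surface $F_{\mathrm{phys},\lambda}(q)$ contains an algebraic component, then $q$ is constant.

Let us unpack this. For each $k\in\mathbb R^3$ consider the self-adjoint boundary value problem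
$$(-\Delta+q(x))\psi=\lambda\psi,\qquad \psi(x+\gamma)=e^{i\langle k,\gamma\rangle}\psi(x)\quad\text{for all }\gamma\in\Gamma .$$
Its spectrum is discrete, $\varepsilon_1(k)\le\varepsilon_2(k)\le\cdots$. The function $\varepsilon_n$ is the $n$th band function; it is continuous and periodic with respect to the dual lattice
$$\Gamma^{\#}=\{b\in\mathbb R^3:\langle\gamma,b\rangle\in2\pi\mathbb Z\ \text{for all }\gamma\in\Gamma\}.$$
For $\Gamma=2\pi\mathbb Z^3$, for instance, $\Gamma^\#=\mathbb Z^3$.

**Definition (physical Fermi surface).** $F_{\mathrm{phys},\lambda}(q)=\{k\in\mathbb R^3:\varepsilon_n(k)=\lambda\text{ for some }n\ge1\}$.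

**Definition (algebraic component).** An algebraic component of $F_{\mathrm{phys},\lambda}(q)$ is a set $X=Z_{\mathbb R}(P)=\{k\in\mathbb R^3:P(k)=0\}$ with $P\in\mathbb R[k_1,k_2,k_3]$ irreducible, $Z_{\mathbb R}(P)$ of real dimension $2$, and $X\subset F_{\mathrm{phys},\lambda}(q)$.

If $q\equiv c$, the eigenfunctions are the plane waves $e^{i\langle k+b,x\rangle}$ and $F_{\mathrm{phys},\lambda}(q)$ is the union over $b\in\Gamma^\#$ of the spheres $|k+b|^2=\lambda-c$. When $\lambda>c$ each of these spheres is an algebraic component, even when the spheres cross each other: "component" means an irreducible algebraic piece, not a connected component. The dimension condition matters: $P=k_1^2+k_2^2$ is irreducible over $\mathbb R$, but its real zero set is a line, so it never defines a component.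

The theorem is a rigidity statement from very little data: one energy $\lambda$ and one algebraic piece. The problem is taken from Daniel Bättig, http://numdam.org/item/CM_1991__79_2_205_0.pdf. In it, the case where the component is a sphere (not necessarily centered at a point of the dual lattice) is a known result, and Theorem 1 is posed as a conjecture. The proof below does not use the sphere case; it proves it again on the way.

## 2. Complex quasi-momenta and two stronger theorems

A sphere is bounded, and nothing about large $|k|$ can be read off from it. Its complexification is unbounded, and the proof takes place at infinity there. So we let $k$ be complex.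

**Conventions.** For $u,v\in\mathbb C^3$ we write $u\cdot v=\sum u_jv_j$ (bilinear, no conjugation), $u^2=u\cdot u$, and $|u|$ for the Hermitian norm. A vector with $u^2=0$ is called isotropic; $(1,i,0)$ is an example, and the only real isotropic vector is $0$. The torus $T=\mathbb R^3/\Gamma$ carries normalized Haar measure, so the modes $e^{i\langle b,x\rangle}$, $b\in\Gamma^\#$, are an orthonormal basis of $L^2(T)$, and $\hat q(b)$ are the Fourier coefficients of $q$. Put $1/0=\infty$. Set
$$Q=\max(1,\|q\|_{L^2(T)}),\qquad N_b(k)=(k+b)^2-\lambda .$$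
The letter $C$ denotes constants that do not depend on the large parameter $S$ or on lattice vectors; it may change from line to line.

For $q\in L^2(T)$ (complex-valued allowed unless stated otherwise), $\lambda\in\mathbb C$ and $k\in\mathbb C^3$ put
$$H_k=(-i\nabla+k)^2+q\ \text{ on }H^2(T),\qquad F=F_\lambda(q)=\{k\in\mathbb C^3:\ker(H_k-\lambda)\ne0\}.$$
On the mode $b$ the operator $(-i\nabla+k)^2-\lambda$ is multiplication by $N_b(k)$, and multiplication by $q$ has the matrix $\hat q(b-b')$.

**Lattice sums.** Since $\Gamma^\#$ has at most $CR^3$ points in a ball of radius $R\ge1$, dyadic summation gives, for $R\ge1$,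
$$\sum_{|b|\le R}(1+|b|)^{-2}\le CR,\qquad\sum_{|b|>R}|b|^{-4}\le\frac CR, \tag{1}$$
and for a lattice of rank $2$ and $R\ge2$, $\sum_{0<|\ell|\le R}|\ell|^{-2}\le C\log R$.

**Why $H_k$ makes sense.** For $u\in H^2(T)$ and $R\ge1$, Cauchy–Schwarz gives
$$\|u\|_\infty\le\sum_{|b|\le R}|\hat u(b)|+\sum_{|b|>R}|\hat u(b)|\le CR^{3/2}\|u\|+CR^{-1/2}\|\Delta u\| .$$
So $qu\in L^2$, and multiplication by $q$ is infinitesimally $\Delta$-bounded. For real $q$ and $k$, Kato–Rellich makes $H_k$ self-adjoint on $H^2(T)$; it is the operator of the boundary value problem after the substitution $\psi=e^{i\langle k,x\rangle}u$. Hence $F_{\mathrm{phys},\lambda}(q)=F_\lambda(q)\cap\mathbb R^3$ for real $q,\lambda$. Also, conjugation by $e^{i\langle b,x\rangle}$ turns $H_k$ into $H_{k+b}$, so $F$ is $\Gamma^\#$-periodic.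

**A Hilbert–Schmidt (HS) computation.** If $E$ is diagonal with entries $d_b$, then $qE$ has the matrix $\hat q(b-b')d_{b'}$ and
$$\|qE\|_{HS}^2=\|q\|^2\sum_{b'}|d_{b'}|^2 . \tag{2}$$

**Theorem 2.** Let $q\in L^2(T;\mathbb C)$, $\lambda\in\mathbb C$, and let $Z\subset F_\lambda(q)$ be an irreducible complex algebraic surface in $\mathbb C^3$.

(a) $Z=\{(k+\beta)^2=\lambda-\hat q(0)\}$ for some $\beta\in\Gamma^\#$.

(b) If $q$ is real-valued, then $q$ is constant.

**Theorem 3.** If $q$ is real and nonconstant and $\lambda\in\mathbb R$, every semialgebraic subset of $F_{\mathrm{phys},\lambda}(q)$ has dimension $\le1$.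

A semialgebraic set is a finite union of sets given by finitely many polynomial equations and strict inequalities, such as an open hemisphere. Theorem 3 says that not even a small patch of an algebraic surface fits into the Fermi surface.

## 3. Constant, one-variable and exponential potentials by hand

**Constant potentials.** Let $q\equiv c$. Then $F$ is the union of the quadrics $\{(k+b)^2=\lambda-c\}$, $b\in\Gamma^\#$. If an irreducible surface $Z$ lies in this countable union of closed sets, Baire's theorem gives a $b$ for which $Z\cap\{(k+b)^2=\lambda-c\}$ has interior in $Z$. By irreducibility $Z$ lies in that quadric. The polynomial $(k+b)^2-\lambda+c$ is irreducible, because its top form $k^2$ is a nondegenerate quadratic form in three variables. So $Z$ equals the quadric, as Theorem 2(a) says.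

**Curves do occur.** Let $\Gamma=2\pi\mathbb Z^3$, $q=\cos x_1$, and let $\epsilon$ be a band function of $-d^2/dx^2+\cos x$. If $\varphi$ is a Bloch solution for $\epsilon(c)$ with quasi-momentum $c$, then $\varphi(x_1)e^{i(k_2x_2+k_3x_3)}$ has energy $\epsilon(c)+k_2^2+k_3^2$. So $F_{\mathrm{phys},\lambda}(q)$ contains the circle $\{k_1=c,\ k_2^2+k_3^2=\lambda-\epsilon(c)\}$ whenever $\lambda>\epsilon(c)$, and the bound $1$ in Theorem 3 is attained.

**Reality is needed in Theorem 2(b).** Let $q=e^{i\langle b,x\rangle}$ with $0\ne b\in\Gamma^\#$. Then $F_\lambda(q)=F_\lambda(0)$, which contains $\{k^2=\lambda\}$, although $q$ is not constant. Indeed, on each chain $b'+\mathbb Zb$ the equation $(H_k-\lambda)u=0$ reads $N_nu_n+u_{n-1}=0$ with $N_n=N_{b'+nb}(k)$ and $|N_n|\to\infty$. If no $N_n$ on the chain vanishes and $u_m\ne0$, then $|u_{n-1}|=|N_n||u_n|$ forces $|u_n|\to\infty$ as $n\to-\infty$, which is impossible for $u\in L^2$. So a point of $F_\lambda(q)$ has some vanishing $N_b$ and lies in $F_\lambda(0)$.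 Conversely, if some $N_n=0$, take the largest such $n$ and put $u_j=0$ for $j<n$, $u_n=1$, $u_j=-u_{j-1}/N_j$ for $j>n$. The equation holds at every index, the decay is faster than exponential, and so $u\in H^2$.

**A sphere and a one-variable potential.** The next lemma settles this case, and Section 12 reduces the general case to it. For $V\in L^2(\mathbb R/2\pi\mathbb Z)$ and $c>0$ recall the monodromy matrix $\mathcal M(\mu)$ of $-c\psi''+V\psi=\mu\psi$: it sends $(\psi(0),\psi'(0))$ to $(\psi(2\pi),\psi'(2\pi))$, is entire in $\mu$, and has determinant $1$ by constancy of the Wronskian. A nonzero solution with $\psi(\theta+2\pi)=e^{2\pi ip}\psi(\theta)$ exists if and only if $e^{2\pi ip}$ is an eigenvalue of $\mathcal M(\mu)$, i.e. if and only if $\mathrm{tr}\,\mathcal M(\mu)=2\cos2\pi p$.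

**Lemma 4.** Let $V\in L^2(\mathbb R/2\pi\mathbb Z)$ be real with mean $V_0$, and $c>0$. Suppose that for every $p\in\mathbb C$ the equation
$$-c\psi''+V\psi=(cp^2+V_0)\psi,\qquad\psi(\theta+2\pi)=e^{2\pi ip}\psi(\theta)$$
has a nonzero solution $\psi\in H^2_{\mathrm{loc}}$. Then $V=V_0$ almost everywhere.

*Proof.* By hypothesis $\mathrm{tr}\,\mathcal M(cp^2+V_0)=2\cos2\pi p$ for all $p\in\mathbb C$, and every $\mu\in\mathbb C$ has the form $cp^2+V_0$. Let $\mu=cp^2+V_0$ be an eigenvalue of the self-adjoint operator $\mathfrak h=-c\,\partial_\theta^2+V$ on $H^2(\mathbb R/2\pi\mathbb Z)$, whose spectrum is discrete. Then $\mathcal M(\mu)$ has eigenvalue $1$ and determinant $1$, so its trace is $2$, so $\cos2\pi p=1$, so $p\in\mathbb Z$ and $\mu=V_0+cp^2\ge V_0$. Hence $\mathfrak h\ge V_0$. The constant function $1$ lies in the domain of $\mathfrak h$, and with normalized measure $\langle1,(\mathfrak h-V_0)1\rangle=\int V-V_0=0$. So $(\mathfrak h-V_0)^{1/2}1=0$, hence $(\mathfrak h-V_0)1=0$, that is, $V=\mathfrak h1=V_0$.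 $\square$

Now let $\Gamma=2\pi\mathbb Z^3$, $q(x)=V(x_1)$ real with mean $V_0$, and suppose $\{k^2=\lambda-V_0\}\subset F$. Separating variables, $k\in F$ if and only if for some $(b_2,b_3)\in\mathbb Z^2$ the number $\lambda-(k_2+b_2)^2-(k_3+b_3)^2$ is an eigenvalue of $h_{k_1}=(-i\partial+k_1)^2+V$ on the circle. Fix $k_1=p$ and let $(k_2,k_3)$ run over the conic $k_2^2+k_3^2=c:=\lambda-V_0-p^2$. The eigenvalues of $h_p$ are the zeros of the entire function $\mathrm{tr}\,\mathcal M-2\cos2\pi p$. This function is not identically zero, because a constant trace would make either every $\mu$ or no $\mu$ a periodic eigenvalue. So $h_p$ has countably many eigenvalues.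

For $(b_2,b_3)\ne(0,0)$ the function $(k_2+b_2)^2+(k_3+b_3)^2=c+2(b_2k_2+b_3k_3)+b_2^2+b_3^2$ is nonconstant on every irreducible piece of the conic. If $c\ne0$, the conic is irreducible and not a line. If $c=0$, the pieces are the lines $k_3=\pm ik_2$, on which $b_2k_2+b_3k_3=(b_2\pm ib_3)k_2$. So only countably many points of the conic can lie in $F$ through some $(b_2,b_3)\ne(0,0)$. At another point, $\lambda-c=V_0+p^2$ is an eigenvalue of $h_p$. This holds for all $p$, and Lemma 4 shows that $V$ is constant.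

## 4. From a real patch to a complex surface

Here Theorems 1 and 3 are deduced from Theorem 2(b). So suppose $q,\lambda$ are real and $Y\subset F_{\mathrm{phys},\lambda}(q)$ is semialgebraic of dimension $\ge2$; for Theorem 1, $Y=X$. We show that $q$ is constant.

**Step 1 ($F$ is the zero set of an entire function).** This is needed to continue an inclusion in $F$ analytically. Let $\mathcal L=\mathrm{diag}(1+|b|^2):H^2\to L^2$, a bijection. Then $(H_k-\lambda)\mathcal L^{-1}=1+T(k)$ with
$$T(k)=\mathrm{diag}\Big(\frac{2k\cdot b+k^2-\lambda-1}{1+|b|^2}\Big)+q\mathcal L^{-1}.$$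
The diagonal entries are $O((1+|b|)^{-1})$, hence in $\ell^4$ because $\sum_b(1+|b|)^{-4}<\infty$. By (2), $q\mathcal L^{-1}$ is Hilbert–Schmidt. So $T(k)$ is a polynomial in $k$ with values in the Schatten class $S_4$. Recall that for $A\in S_4$ the regularized determinant $\det_4(1+A)=\det\big[(1+A)\exp(-A+\tfrac12A^2-\tfrac13A^3)\big]$ is analytic in $A$ and vanishes exactly when $1+A$ is not invertible. So $\mathcal D(k)=\det_4(1+T(k))$ is entire and, by the Fredholm alternative, vanishes exactly on $F$.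

**Step 2 (a smooth point).** This step finds an irreducible $P$ and a point $x_0$ with $P(x_0)=0$, $\nabla P(x_0)\ne0$ such that $Y$ contains a neighborhood of $x_0$ in $Z_{\mathbb R}(P)$. The facts used are these: the dimension of a semialgebraic set is that of its Zariski closure; the dimension of a finite union is the maximum; a set of dimension $3$ contains a disc; and a $2$-dimensional semialgebraic subset of a smooth surface $\{P=0,\partial_iP\ne0\}$ has interior in that surface.

Shrinking $Y$, we may assume $\dim Y=2$. Some irreducible component of its Zariski closure has dimension $2$ and meets $Y$ in dimension $2$. Its ideal is a height-one prime of the unique factorization domain $\mathbb R[k]$, hence equals $(P)$ with $P$ irreducible. For Theorem 1 we take the given $P$ instead. Some $\partial_iP$ is not identically zero. It has smaller degree than $P$, so $P\nmid\partial_iP$, and the ideal $(P,\partial_iP)$ strictly contains the prime $(P)$. Every prime containing it has height at least $2$, so $\{P=\partial_iP=0\}$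 has dimension $\le1$. Therefore $Y\cap Z_{\mathbb R}(P)\cap\{\partial_iP\ne0\}$ has dimension $2$ and has interior in the surface $\{P=0,\partial_iP\neq0\}$. Take $x_0$ in that interior.

**Step 3 ($P$ is irreducible over $\mathbb C$).** This makes the complex zero set irreducible. Let $Q_0$ be a complex irreducible factor of $P$. If $Q_0$ is proportional to a real polynomial, that polynomial divides $P$ in $\mathbb R[k]$, so $P=cQ_0$. Otherwise $Q_0$ and $\bar Q_0$ are non-proportional irreducible factors of $P$, so the real polynomial $Q_0\bar Q_0$ divides $P$ and $P=cQ_0\bar Q_0$. At the real point $x_0$ this gives $|Q_0(x_0)|^2=0$, so both factors vanish there and $\nabla P(x_0)=0$, a contradiction.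

**Step 4 (continuation).** This step shows $Z:=Z_{\mathbb C}(P)\subset F$. Say $\partial_3P(x_0)\ne0$. Near $x_0$, $Z$ is a graph $k_3=f(k_1,k_2)$ with $f$ holomorphic, and real at real points. For real $(k_1,k_2)$ near those of $x_0$ the point $(k_1,k_2,f)$ lies in $Y\subset F$, so $\mathcal D(k_1,k_2,f(k_1,k_2))=0$ there, hence identically near this point. The regular part of an irreducible complex variety is connected and dense, so the identity theorem gives $\mathcal D|_Z\equiv0$, i.e. $Z\subset F$. By Theorem 2(b), $q$ is constant. This proves Theorems 1 and 3 once Theorem 2 is known. $\square$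

## 5. Mode sums, and why they must be averaged

For $\Lambda\subset\Gamma^\#$ put
$$h_\Lambda(k)=\sum_{b\in\Gamma^\#\setminus\Lambda}|N_b(k)|^{-2}\in[0,\infty],\qquad h=h_\emptyset,\quad h'=h_{\{0\}},\qquad D=\mathrm{diag}(N_b(k)).$$

**Lemma 5.** If $Q^2h(k)<1$, then $k\notin F$.

*Proof.* No $N_b(k)$ vanishes and $|N_b(k)|/|b|^2\to1$ as $|b|\to\infty$, so $D:H^2\to L^2$ is bijective. By (2), $\|qD^{-1}\|_{HS}=\|q\|h^{1/2}<1$. If $(D+q)u=0$, then $f=Du$ satisfies $(1+qD^{-1})f=0$, so $f=0$ and $u=0$. $\square$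

So on $F$ we have $h\ge Q^{-2}$. The natural plan is this: let $k=S\kappa$ go to infinity on $Z$, show that $h(S\kappa)\to0$ unless the direction $\kappa$ is special, and contradict Lemma 5. Pointwise, the plan fails at once. If $\kappa$ is real and $b\in\Gamma^\#$ is a lattice point closest to $-S\kappa$, then $|S\kappa+b|\le d$, where $d$ is the covering radius, so $|N_b(S\kappa)|\le d^2+|\lambda|$ and $h(S\kappa)\ge(d^2+|\lambda|)^{-2}$ for every $S$. Rotating to $k=iS\kappa$ does not cure it. With $\Gamma^\#=\mathbb Z^3$, $\kappa=(0,0,1)$, $\lambda$ real, the mode $b=(m,0,0)$ has $N_b(iS\kappa)=m^2-S^2-\lambda$, so $h(iS\kappa)=\infty$ for each $S=\sqrt{m^2-\lambda}$ with $m^2>\lambda$. In general, for $\kappa=x+iy$ with $y\ne0$, the rescaled equation $(\kappa+b')^2=0$ has a whole circle of real solutions, $|x+b'|=|y|$, $(x+b')\cdot y=0$, and the points of $S^{-1}\Gamma^\#$ close to it cannot be controlled one by one.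

What does work is to average over a small complex disc of parameters. A bad mode is bad only near the zero set of $N_b$, and the singularity $|w|^{-2}$ in one complex variable has only a logarithmically divergent integral. If we truncate at $1$, which costs nothing since we only need a contradiction with $h\ge Q^{-2}$, the logarithm becomes $\log S$. Write $D(a,r)$ for the disc of center $a$ and radius $r$ in $\mathbb C$.

**Lemma 6.** Let $B=D(\sigma_1,r)\times D(z_1,r)\subset\mathbb C^2$, $r\le1$, let $f$ be holomorphic on $B$ with $|f|\le L$, let $A>0$, and suppose that either (i) $|f|\ge A$ on $B$, or (ii) for $\partial=\partial_\sigma$ or $\partial=\partial_z$ there is $a\in\mathbb C$ with $|a|\ge A$ and $|\partial f-a|\le|a|/2$ on $B$. Then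
$$\int_B\min(1,|f|^{-2})\le CA^{-2}(1+\log^+L)$$
with $C$ absolute. The analogous statement holds on a disc in $\mathbb C$.

*Proof.* Case (i) is clear. In case (ii), fix the other variable. On the disc slice, $f(u)-f(v)=(u-v)(a+\theta)$ with $|\theta|\le|a|/2$, by integrating $\partial f$ along a segment. So $f$ is injective on the slice with $|\partial f|\ge|a|/2$. Changing variables to $w=f$, the slice integral is at most
$$\frac4{|a|^2}\int_{|w|\le L}\min(1,|w|^{-2})\,dA(w)\le4A^{-2}(\pi+2\pi\log^+L).$$
Integrate over the other variable. The one-variable case is the slice estimate. $\square$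

## 6. Eliminating all but a few modes

When some modes cannot be made large, they are kept and the others eliminated. On two modes $0,b$ this is high-school algebra: the $2\times2$ system with diagonal entries $N_0+\hat q(0)$, $N_b+\hat q(0)$ and off-diagonal entries $\hat q(\pm b)$ is singular, when $N_b+\hat q(0)\ne0$, exactly if $N_0+\hat q(0)-\hat q(b)\hat q(-b)/(N_b+\hat q(0))=0$. If $N_b$ is large this is nearly $N_0+\hat q(0)=0$.

Let $\Pi=\Pi_\Lambda$ be the projection onto the modes in $\Lambda$ and $\Pi^c=1-\Pi$.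

**Lemma 7 (Feshbach).** Suppose $Qh_\Lambda(k)^{1/2}\le\frac14$, and let $K=\Pi^cqD^{-1}\Pi^c$. Then $\|K\|\le\frac14$, $\|\Pi qD^{-1}\Pi^c\|\le Qh_\Lambda(k)^{1/2}$, and $k\in F$ if and only if there is $0\ne v\in\Pi H^2$ with
$$(\Pi D+\Pi q)v-\Pi qD^{-1}(1+K)^{-1}\Pi^cqv=0. \tag{3}$$
For $\Lambda=\{0\}$, (3) has such a $v$ if and only if
$$N_0(k)+g(k)=0,\qquad|g(k)-\hat q(0)|\le\tfrac43Q^2h'(k)^{1/2},\qquad|g(k)|\le2Q. \tag{4}$$
The function $g$ is holomorphic on open sets where $Q(h')^{1/2}\le\frac14$, and likewise on relatively open subsets of a complex line where this holds.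

*Proof.* No $N_b(k)$ with $b\notin\Lambda$ vanishes, so $D:\Pi^cH^2\to\Pi^cL^2$ is bijective, and (2) bounds $qD^{-1}\Pi^c$ in HS norm by $Qh_\Lambda^{1/2}$. This gives both norm bounds. Write $u=v+v^c$ with $v=\Pi u$, and $f=Dv^c$. The $\Pi^c$-part of $(D+q)u=0$ is $(1+K)f=-\Pi^cqv$; solving for $f$ and inserting $v^c=D^{-1}f$ in the $\Pi$-part gives (3). If $v=0$, then $f=0$ and $u=0$; so $u\ne0$ forces $v\ne0$. Conversely, a solution $v\ne0$ of (3) gives $f=-(1+K)^{-1}\Pi^cqv\in L^2$, $v^c=D^{-1}f\in H^2$, and $u=v+v^c\ne0$ solves $(D+q)u=0$.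

For $\Lambda=\{0\}$, $v$ is a multiple of $1$, and (3) is $N_0+g=0$ with $g=\hat q(0)-\langle1,qD^{-1}(1+K)^{-1}\Pi^cq\rangle$. So $|g-\hat q(0)|\le Qh'^{1/2}\cdot\frac43\cdot Q\le\frac Q3$, and $|g|\le Q+\frac Q3\le2Q$. For holomorphy: $qD^{-1}\Pi^c$ has holomorphic matrix entries and bounded norm, hence is a holomorphic operator function; so are $K$ and $(1+K)^{-1}$, and thus $g$. $\square$

## 7. Germs at infinity

We now parametrize the way a surface goes to infinity. Fix a basis $e_0,e_1,e_2$ of $\mathbb C^3$, an integer $e\ge1$, and $z_0\in\mathbb C$.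

**Definition (germ).** A germ is a function $y(\tau,z)$ holomorphic near $(0,z_0)$ such that, with $\kappa(\tau,z)=e_0+ze_1+y(\tau,z)e_2$, we have $\tau^{-e}\kappa(\tau,z)\in F$ for all small $\tau\ne0$ and all $z$ near $z_0$. Put $\kappa_0(z)=\kappa(0,z)$ and $\kappa_0'=d\kappa_0/dz$.

The vectors $\kappa_0(z),\kappa_0'(z)$ are linearly independent, since their $(e_0,e_1)$-coordinates are $(1,z)$ and $(0,1)$.

Here are some examples of the parametrization, with the standard basis, $e_0=(1,0,0)$ and so on. The quadric $k^2=\rho$ gives $1+z^2+y^2=\rho\tau^2$ with $e=1$: $y=\pm\sqrt{\rho\tau^2-1-z^2}$, holomorphic near $(0,z_0)$ if $z_0^2\ne-1$; here $\kappa^2=\rho\tau^2$ and $\kappa_0^2=0$. The translated quadric $(k+\beta)^2=\rho$ gives $\kappa^2+2\tau\beta\cdot\kappa+\tau^2(\beta^2-\rho)=0$. The parabolic cylinder $k_3^2=k_1$ needs $e=2$: its points are $\tau^{-2}(1,z,\tau)$, with $\kappa_0=(1,z,0)$ and $\kappa_0^2=1+z^2$. The quartic $(k^2)^2=k_1^3$ with $e=2$ gives $\kappa^2=\pm\tau$, and the quartic $(k^2-\rho)^2=k_1$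 with $e=2$ gives $\kappa^2=\rho\tau^4\pm\tau^3$. Whenever one of these surfaces lies in $F$, it produces germs. We shall see that the cylinder is excluded in Section 8, the first quartic in Section 9, and the second by the uniqueness in Section 10.

**Set-up.** Let $y$ be holomorphic on a neighborhood of $\{|\tau|\le\tau_0,|z-z_0|\le\varrho\}$, with the germ property there. For $|\sigma_1|=1$ fix a branch of $\sigma^{-1/e}$ on $|\sigma-\sigma_1|<\frac12$ (principal if $\sigma_1=1$). For $S$ large and $|z-z_0|<\varrho$ put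
$$\tau_S(\sigma)=S^{-1/e}\sigma^{-1/e},\qquad k_S(\sigma,z)=S\sigma\,\kappa(\tau_S(\sigma),z)\in F,$$
$$f_b(\sigma,z)=N_b(k_S)=k_S^2+2b\cdot k_S+|b|^2-\lambda .$$
Indeed $\tau_S^{-e}=S\sigma$. Since $\kappa$ is holomorphic near $\tau=0$ and $\tau_S=O(S^{-1/e})$, we have $\kappa(\tau_S(\sigma),z)=\kappa_0(z)+O(S^{-1/e})$ uniformly, and by Cauchy's estimates the same for first derivatives on smaller discs. With $C_0=\frac32\max|\kappa|$ we have $|k_S|\le C_0S$; this constant depends neither on $\sigma_1$ nor on $z$. Choose $M\ge1$, depending only on $C_0$, with $t^2-2C_0t-C_0^2-1\ge t^2/2$ for $t\ge M$. Then for $S$ large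
$$|f_b|\ge\tfrac12|b|^2\ \text{ if }|b|\ge MS,\qquad|f_b|\le CS^2\ \text{ if }|b|\le MS. \tag{5}$$
Below, $|z_1-z_0|<\varrho/2$ and $B=D(\sigma_1,r)\times D(z_1,r)$ with $r\le\min(\frac14,\frac\varrho4)$. The order of choices is always: first $z_1,\sigma_1$ and the constants $M,M',\mu,\nu$ that appear, then $r$ small, then $S$ large, with $r$ fixed as $S\to\infty$.

**Lemma 8.** Let $\mathcal B\subset\Gamma^\#$, $c>0$, and suppose that for all large $S$ and all $b\in\mathcal B$ with $|b|\le MS$, $f_b$ satisfies (i) or (ii) of Lemma 6 on $B$ with $A=cS(1+|b|)$. Then $\int_B\min\big(1,\sum_{b\in\mathcal B}|f_b|^{-2}\big)\to0$ as $S\to\infty$.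

*Proof.* The minimum of $1$ and a sum is at most the sum of the minima. By Lemma 6 with $L=CS^2$, (5) and (1), the integral is at most
$$C\frac{\log S}{S^2}\sum_{|b|\le MS}(1+|b|)^{-2}+C\sum_{|b|>MS}|b|^{-4}\le C\frac{\log S}S+\frac CS. \qquad\square$$

The factor $1+|b|$ in $A$ is what makes this work: with $A=cS$ alone the first term would only be bounded by $CS^{-2}\log S\cdot S^3$.

**Corollary 9.** The hypothesis of Lemma 8 cannot hold with $\mathcal B=\Gamma^\#$.

*Proof.* By Lemma 5 and $k_S\in F$ we have $h(k_S)\ge Q^{-2}$, so $\int_B\min(1,h(k_S))\ge Q^{-2}|B|$ for all large $S$, which does not tend to $0$. $\square$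

## 8. The directions at infinity are isotropic

**Proposition 10.** For every germ, $\kappa_0(z)^2\equiv0$.

*Proof.* Otherwise pick $z_1$ with $\kappa_0(z_1)^2\ne0$ and write $\kappa=\kappa_0(z_1)$, $\kappa'=\kappa_0'(z_1)$. Then $\{u:u\cdot\kappa=u\cdot\kappa'=0\}=\mathbb Cg$ with $g=\kappa\times\kappa'\ne0$. For $b'\in\mathbb R^3$ let $G_{b'}(\sigma,z)=(\sigma\kappa_0(z)+b')^2$, the rescaled limit of $f_b$ for $b=Sb'$.

**Step 1 (a good rotation).** This step finds $\sigma_1$ with $|\sigma_1|=1$ such that for no $b'\in\mathbb R^3$ do $G_{b'},\partial_\sigma G_{b'},\partial_zG_{b'}$ all vanish at $(\sigma_1,z_1)$. We have $\partial_\sigma G_{b'}=2\kappa_0\cdot(\sigma\kappa_0+b')$ and $\partial_zG_{b'}=2\sigma\kappa_0'\cdot(\sigma\kappa_0+b')$. If all three vanish at $(\sigma,z_1)$ with $\sigma\ne0$, then $u=\sigma\kappa+b'$ satisfies $u^2=u\cdot\kappa=u\cdot\kappa'=0$, so $u\in\mathbb Cg$ and $u^2=0$.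

If $g^2\ne0$, then $u=0$, so $\sigma$ lies in $W_1=\{\sigma\in\mathbb C:\sigma\kappa\in\mathbb R^3\}$. This is a real subspace of $\mathbb C$, and it is proper, since $\kappa,i\kappa\in\mathbb R^3$ would give $\kappa=0$.

If $g^2=0$, then $\sigma$ lies in the real subspace $W_2=\{\sigma\in\mathbb C:\sigma\kappa\in\mathbb R^3+\mathbb Cg\}$. Suppose $W_2=\mathbb C$. Write $\kappa=r_1+c_1g$ and $i\kappa=r_2+c_2g$ with $r_1,r_2\in\mathbb R^3$. Since $\kappa\cdot g=g^2=0$, we get $r_1\cdot g=r_2\cdot g=0$. Now $ir_1-r_2\in\mathbb Cg$; dotting with $r_1$ and $r_2$ gives $i|r_1|^2=r_1\cdot r_2$ and $i\,r_1\cdot r_2=|r_2|^2$. Comparing real and imaginary parts, $r_1=r_2=0$. Then $\kappa=c_1g$ and $\kappa^2=0$, a contradiction. So $W_2$ is proper.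

In both cases the bad $\sigma$ lie in a proper real subspace of $\mathbb C$, i.e. in a line or in $\{0\}$, and some $\sigma_1$ on the unit circle avoids it.

**Step 2 (all modes at once).** This step verifies the hypothesis of Lemma 8 for $\mathcal B=\Gamma^\#$. By compactness,
$$\mu=\min_{|b'|\le M}\max\big(|G_{b'}|,|\partial_\sigma G_{b'}|,|\partial_zG_{b'}|\big)(\sigma_1,z_1)>0 .$$
With $b=Sb'$, $S^{-2}f_b=(\sigma\kappa(\tau_S,z)+b')^2-\lambda S^{-2}\to G_{b'}$ with first derivatives, uniformly for $|b'|\le M$ and $(\sigma,z)$ near $(\sigma_1,z_1)$. For $r$ small and $S$ large, $S^{-2}f_b$, $S^{-2}\partial_\sigma f_b$, $S^{-2}\partial_zf_b$ on $B$ differ by at most $\mu/2$ from the values of $G_{b'},\partial_\sigma G_{b'},\partial_zG_{b'}$ at $(\sigma_1,z_1)$. If $|G_{b'}|\ge\mu$ there, (i) holds with $A=\frac\mu2S^2$. If a derivative has modulus $\ge\mu$ there, (ii) holds with $a=S^2$ times that value. So for all $|b|\le MS$, (i) or (ii) holds with $A=\frac\mu2S^2\ge cS(1+|b|)$. This contradicts Corollary 9.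 $\square$

This excludes, for instance, planes and the cylinder $k_3^2=k_1$ from $F$. It says nothing for isotropic $\kappa_0$, and cannot: then $G_0=\sigma^2\kappa_0^2\equiv0$, and for constant $q$ the set $F$ really does contain quadrics. So from now on $\kappa_0^2\equiv0$ and we look at a finer scale.

Differentiating, $\kappa_0\cdot\kappa_0'=0$. Hence $\{u:u\cdot\kappa_0=u\cdot\kappa_0'=0\}$, which is one-dimensional, equals $\mathbb C\kappa_0$.

**Fact 11.** For real $n\ne0$, $(n\cdot\kappa_0(z),\,n\cdot\kappa_0'(z))\ne(0,0)$. In particular $n\cdot\kappa_0\not\equiv0$ near $z_0$.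

*Proof.* Otherwise $n=c\kappa_0$ and $|n|^2=n^2=c^2\kappa_0^2=0$. $\square$

The second derivative direction is needed: for $\kappa_0(z)=(1,i,0)$ at some $z$, the vector $n=(0,0,1)$ has $n\cdot\kappa_0(z)=0$, so varying $\sigma$ alone does not move such modes to leading order.

## 9. The type of a germ

From here on $\sigma_1=1$.

**Lemma 12.** Suppose $k_S^2=O(S^\alpha)$ uniformly for $|\sigma-1|<\frac12$, $|z-z_0|<\varrho$, with $1\le\alpha<2$. For each $z_1$ there are $M'\ge1$ and $c>0$ such that for $r$ small and $S$ large, every $f_b$ with $|b|\ge M'S^{\alpha-1}$ satisfies (ii) of Lemma 6 on $B$ with $A=cS(1+|b|)$.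

*Proof.* By Fact 11 and compactness,
$$\nu=\min_{n\in\mathbb R^3,|n|=1}\max\big(|n\cdot\kappa_0(z_1)|,|n\cdot\kappa_0'(z_1)|\big)>0 .$$
Let $n=b/|b|$. By Cauchy's estimates $\partial(k_S^2)=O(S^\alpha)$ on $D(1,\frac14)\times D(z_1,\frac\varrho4)$ for $\partial=\partial_\sigma,\partial_z$. Moreover
$$2b\cdot\partial_\sigma k_S=2S|b|\big(n\cdot\kappa_0(z)+o(1)\big),\qquad2b\cdot\partial_zk_S=2S|b|\big(\sigma\,n\cdot\kappa_0'(z)+o(1)\big),$$
with $o(1)$ uniform in $n$. Take $M'$ so large that $|\partial(k_S^2)|\le\frac\nu4S|b|$ when $|b|\ge M'S^{\alpha-1}$. Then take $r$ small and $S$ large so that the brackets deviate by at most $\frac\nu4$ from $n\cdot\kappa_0(z_1)$ and $n\cdot\kappa_0'(z_1)$. Let $a$ be the larger in modulus of $2S|b|\,n\cdot\kappa_0(z_1)$ and $2S|b|\,n\cdot\kappa_0'(z_1)$, so $|a|\ge2\nu S|b|$. For the corresponding derivative,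
$$|\partial f_b-a|\le\tfrac\nu4S|b|+\tfrac\nu2S|b|\le\nu S|b|\le\tfrac12|a| .$$
Finally $|b|\ge M'\ge1$ gives $2\nu S|b|\ge\nu S(1+|b|)$. $\square$

**Proposition 13.** For every germ there is a unique $\beta\in\Gamma^\#$ such that $\kappa^2+2\tau^e\beta\cdot\kappa=O(\tau^{e+1})$ near $z_0$.

**Definition (type).** This $\beta$ is the type of the germ. For constant $q$, the germs of the quadric $(k+\beta)^2=\rho$ from Section 7 (with $e=1$) have type $\beta$, because there $\kappa^2+2\tau\beta\cdot\kappa=-(\beta^2-\rho)\tau^2$.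

*Proof of Proposition 13.* Write $\kappa^2=\sum_{j\ge1}c_j(z)\tau^j$, using $\kappa_0^2=0$. Then $k_S^2=\sum_{j\ge1}c_j(z)(S\sigma)^{2-j/e}$.

**Step 1 ($c_j\equiv0$ for $j<e$).** This step excludes intermediate growth such as $\kappa^2=\pm\tau$ with $e=2$. Suppose not; let $j_0<e$ be the least $j$ with $c_j\not\equiv0$, put $\alpha=2-j_0/e\in(1,2)$, and choose $z_1$ with $c_{j_0}(z_1)\ne0$. Then $k_S^2=S^\alpha\big(\sigma^\alpha c_{j_0}(z)+O(S^{-1/e})\big)$ uniformly, and Lemma 12 handles $|b|\ge M'S^{\alpha-1}$. For $|b|\le M'S^{\alpha-1}$ write $b=S^{\alpha-1}b'$ with $|b'|\le M'$. Then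
$$S^{-\alpha}f_b=S^{-\alpha}k_S^2+2S^{-1}b'\cdot k_S+S^{\alpha-2}|b'|^2-\lambda S^{-\alpha}\longrightarrow G_{b'}:=\sigma^\alpha c_{j_0}(z)+2\sigma\,b'\cdot\kappa_0(z)$$
with first derivatives, uniformly in $|b'|\le M'$. If $G_{b'}=\partial_\sigma G_{b'}=0$ at $(1,z_1)$, subtracting gives $(\alpha-1)c_{j_0}(z_1)=0$, which is false. By compactness, exactly as in Step 2 of Proposition 10, (i) or (ii) holds for $r$ small and $S$ large with $A=cS^\alpha\ge c'S(1+|b|)$. So the hypothesis of Lemma 8 holds for $\mathcal B=\Gamma^\#$, contradicting Corollary 9.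

**Step 2 (the coefficient $c_e$ selects a lattice vector).** Now $k_S^2=S\sigma(c_e(z)+O(S^{-1/e}))$. Suppose $c_e+2b\cdot\kappa_0\not\equiv0$ for every $b\in\Gamma^\#$. Each of these countably many functions has countably many zeros, so we can choose $z_1$ near $z_0$ with $c_e(z_1)+2b\cdot\kappa_0(z_1)\ne0$ for all $b$. Lemma 12 with $\alpha=1$ handles $|b|\ge M'$. For the finitely many other $b$,
$$f_b=S\sigma\big(c_e+2b\cdot\kappa_0+o(1)\big)+O(1),$$
so $|f_b|\ge cS\ge c'S(1+|b|)$ on $B$ for $r$ small and $S$ large, which is (i). This contradicts Corollary 9. So $c_e=-2\beta\cdot\kappa_0$ for some $\beta\in\Gamma^\#$, which is the claim. If $\beta_1,\beta_2$ both work, comparing coefficients of $\tau^e$ gives $(\beta_1-\beta_2)\cdot\kappa_0\equiv0$, so $\beta_1=\beta_2$ by Fact 11. $\square$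

## 10. Type-zero germs over the same directions coincide

For a germ of type $0$, every mode except $b=0$ is large on average. So the one-mode equation (4) governs $F$ there. It is an approximate quadratic equation with a controlled zero count.

**Proposition 14.** (A) For a type-$0$ germ there are $(\sigma_S,z_S)$ with $h'(k_S(\sigma_S,z_S))\to0$ as $S\to\infty$.

(B) Let $y^1,y^2$ be germs (same $e_0,e_1,e_2$, $e$, $z_0$) of type $0$ with the same $\kappa_0$, and suppose $\kappa_0(z_0)\cdot e_2\ne0$. Then $y^1=y^2$.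

*Proof.* **Step 1 (average of $h'$, and part (A)).** Using Fact 11, choose $z_1$ near $z_0$ with $b\cdot\kappa_0(z_1)\ne0$ for all $0\ne b\in\Gamma^\#$ and, in (B), $\kappa_0(z_1)\cdot e_2\ne0$. Type $0$ means $\kappa^2=O(\tau^{e+1})$, so $k_S^2=O(S^{1-1/e})$. Lemma 12 with $\alpha=1$ handles $|b|\ge M'$. For the finitely many $b\ne0$ with $|b|<M'$, $f_b=S\sigma(2b\cdot\kappa_0+o(1))$, so $|f_b|\ge cS$ on $B$. Lemma 8 with $\mathcal B=\Gamma^\#\setminus\{0\}$ gives
$$\int_B\min(1,h'(k_S))\to0. \tag{6}$$
Since $|B|$ is fixed, (A) follows.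

**Step 2 (a common good point for both germs).** This begins (B). Apply (6) to both germs on a common $B$, with constants $C_0,M$ valid for both. For any $\varepsilon\in(0,1)$, the part of $B$ where $h'(k_S)>\varepsilon$ has measure at most $\varepsilon^{-1}\int_B\min(1,h'(k_S))\to0$. So for $S$ large the set of $(\sigma,z)\in B$ with $h'\le\varepsilon$ at both points $\xi=S\sigma(e_0+ze_1+y^1(\tau_S,z)e_2)$ and $\xi'=S\sigma(e_0+ze_1+y^2(\tau_S,z)e_2)$ has positive measure. Fix such $(\sigma,z)$. Both $\xi,\xi'$ lie in $F$, and $\xi'-\xi\in\mathbb Ce_2$. The aim is $\xi=\xi'$.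

Let $\delta=|\kappa_0(z_1)\cdot e_2|>0$. For $r$ small and $S$ large,
$$|2\xi\cdot e_2|\ge\delta S,\qquad|(\xi+\xi')\cdot e_2|\ge\delta S .$$
Put $\rho=(4Q+1)/\delta$ and $k(\zeta)=\xi+\zeta e_2$.

**Step 3 (the other modes stay large on the disc $|\zeta|<2\rho/S$).** This makes Lemma 7 available on the whole disc. For $|\zeta|\le2\rho/S$,
$$|N_b(k(\zeta))-N_b(\xi)|=|2\zeta(\xi+b)\cdot e_2+\zeta^2e_2^2|\le C_2(1+|b|/S),$$
which is at most $C_1=C_2(1+M)$ if $|b|\le MS$; $C_1,C_2$ do not depend on $\varepsilon,\sigma,z,S$. So we may choose in advance $\varepsilon\le\min\{(2C_1)^{-2},(64Q^2)^{-1}\}$. For $b\ne0$ with $|b|\le MS$, $|N_b(\xi)|\ge\varepsilon^{-1/2}\ge2C_1$. For $|b|\ge MS$, $|N_b(\xi)|\ge\frac12|b|^2\ge2C_2(1+|b|/S)$ once $S$ is large. In both cases $|N_b(k(\zeta))|\ge\frac12|N_b(\xi)|$. Hence $Q^2h'(k(\zeta))\le4Q^2\varepsilon\le\frac1{16}$, i.e. $Qh'(k(\zeta))^{1/2}\le\frac14$.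

**Step 4 (Rouché).** This counts the points of $F$ on the disc. By Lemma 7, for $|\zeta|<2\rho/S$ we have $k(\zeta)\in F$ if and only if $N_0(k(\zeta))+g(k(\zeta))=0$, where $g$ is holomorphic in $\zeta$ and $|g|\le2Q$. As $\xi\in F$, $|N_0(\xi)|\le2Q$; as $\xi'\in F$ and $Qh'(\xi')^{1/2}\le\frac14$, also $|N_0(\xi')|\le2Q$. Since $N_0(k(\zeta))=N_0(\xi)+2\zeta\,\xi\cdot e_2+\zeta^2e_2^2$, on the circle $|\zeta|=\rho/S$ with $S$ large
$$\big|N_0(k(\zeta))+g-2\zeta\,\xi\cdot e_2\big|\le2Q+\frac{\rho^2|e_2^2|}{S^2}+2Q<4Q+1=\delta\rho\le|2\zeta\,\xi\cdot e_2| .$$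
By Rouché there is exactly one $\zeta$ with $|\zeta|<\rho/S$ and $k(\zeta)\in F$, namely $\zeta=0$. Now $\xi'=\xi+\zeta'e_2$ with $|\zeta'|\,|(\xi+\xi')\cdot e_2|=|N_0(\xi')-N_0(\xi)|\le4Q$, so $|\zeta'|\le4Q/(\delta S)<\rho/S$. As $\xi'\in F$, $\zeta'=0$.

**Step 5 (identity theorem).** For one fixed large $S$, the holomorphic function $y^1(\tau_S(\sigma),z)-y^2(\tau_S(\sigma),z)$ vanishes on a set of positive measure in $B$, hence on $B$. The map $(\sigma,z)\mapsto(\tau_S(\sigma),z)$ is open, so $y^1=y^2$ on an open set, hence identically. $\square$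

## 11. The surface is a translated quadric

We prove Theorem 2(a). Let $Z=\{P=0\}$ with $P\in\mathbb C[k]$ irreducible of degree $m\ge1$ and top form $P_m$. Choose a basis $e_0,e_1,e_2$ with $P_m(e_2)\ne0$ and write $k=s_0e_0+s_1e_1+s_2e_2$.

**Step 1 (producing germs from $Z$).** Set
$$W(w,z,y)=w^mP\big((e_0+ze_1+ye_2)/w\big),\qquad W(0,z,y)=P_m(e_0+ze_1+ye_2).$$
If $P=\sum_jP_j$ with $P_j$ homogeneous of degree $j$, then $W=\sum_jw^{m-j}P_j(e_0+ze_1+ye_2)$. So $W$ is a polynomial, of degree $m$ in $y$ with constant leading coefficient $P_m(e_2)$. By Gauss's lemma $P$ is irreducible as a polynomial in $s_2$ over $\mathbb C(s_0,s_1)$, hence separable, so its $s_2$-discriminant $\Delta(s_0,s_1)$ is not identically zero. For $w\ne0$ the $y$-roots of $W$ are $w$ times the $s_2$-roots of $P$ at $(s_0,s_1)=(1/w,z/w)$, so the $y$-discriminant of $W$ is $w^{m(m-1)}\Delta(1/w,z/w)\not\equiv0$. Write it as $w^aD_1(w,z)$ with $D_1(0,z)\not\equiv0$. For $z_0$ outside a finite set, $D_1\ne0$ near $(0,z_0)$; fix such a $z_0$.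

For small $w\ne0$ and $z$ near $z_0$ the $m$ roots are distinct and locally holomorphic. The monodromy around $w=0$ is a permutation of the $m$ roots, and its $m!$-th power is trivial. With $e=m!$ and $w=\tau^e$, the roots become single-valued holomorphic functions $y_1,\dots,y_m$ of $(\tau,z)$, $\tau\ne0$. They are bounded, since the leading coefficient of $W$ is constant. By Riemann's theorem they extend to $\tau=0$. They are pairwise distinct for $\tau\ne0$, and $y_1(0,z),\dots,y_m(0,z)$ are the roots of $P_m(e_0+ze_1+ye_2)$ with multiplicity. Since $\tau^{-e}(e_0+ze_1+y_je_2)\in Z\subset F$, each $y_j$ is a germ.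

**Step 2 (the top form is a power of $k^2$).** By Proposition 10, every zero $e_0+ze_1+ye_2$ of $P_m$ with $z$ near $z_0$ is isotropic. Let $p$ be an irreducible factor of $P_m$; it is homogeneous and $p(e_2)\ne0$. The set $\{p=0,\ s_0\ne0,\ s_1/s_0\text{ near }z_0\}$ is open in $\{p=0\}$. It is nonempty, because $p(e_0+ze_1+ye_2)$ has degree $\deg p\ge1$ in $y$ and so has a root. By homogeneity it lies in $\{k^2=0\}$. Since $\{p=0\}$ is irreducible, $k^2$ vanishes on all of it, so $p$ divides $k^2$. As $k^2$ is irreducible, $p\propto k^2$. Hence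
$$P_m=a(k^2)^l,\qquad m=2l,\quad a\ne0,\qquad e_2^2\ne0 .$$

**Step 3 (simple directions).** This arranges the hypothesis $\kappa_0\cdot e_2\ne0$ of Proposition 14(B). As $k^2$ is irreducible, its discriminant in $s_2$ is a nonzero quadratic form in $(s_0,s_1)$, so by homogeneity the $y$-discriminant of $(e_0+ze_1+ye_2)^2$ is $\not\equiv0$ in $z$. Excluding finitely many more values, choose $z_0$ so that near $z_0$ this quadratic has two distinct roots $\eta_\pm(z)$, holomorphic in $z$. At each of them $\kappa_0\cdot e_2=\frac12\partial_y(e_0+ze_1+ye_2)^2\ne0$. Since $W(0,z,y)=a\big((e_0+ze_1+ye_2)^2\big)^l$, exactly $l$ of the germs $y_j$ have $y_j(0,z)=\eta_+(z)$.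

**Step 4 (translating a germ to type $0$).** Let $y$ be one of these $l$ germs, of type $\beta=\beta_0e_0+\beta_1e_1+\beta_2e_2\in\Gamma^\#$. Put
$$\tilde\tau=\tau(1+\beta_0\tau^e)^{-1/e},\qquad\tilde z=\frac{z+\beta_1\tau^e}{1+\beta_0\tau^e},\qquad\tilde y=\frac{y+\beta_2\tau^e}{1+\beta_0\tau^e}.$$
Then $\tau^{-e}\kappa+\beta=\tilde\tau^{-e}(e_0+\tilde ze_1+\tilde ye_2)$. The map $\Theta_\beta:(\tau,z)\mapsto(\tilde\tau,\tilde z)$ has a triangular Jacobian with diagonal $(1,1)$ at $(0,z_0)$, so it is a local biholomorphism, and it fixes $\{\tau=0\}$ pointwise. So $\tilde y$, as a function of $(\tilde\tau,\tilde z)$, is a germ with the same $\kappa_0$; its points lie in $Z+\beta\subset F$ by periodicity. Moreover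
$$(\tau^{-e}\kappa+\beta)^2=\tau^{-2e}\big(\kappa^2+2\tau^e\beta\cdot\kappa+\tau^{2e}\beta^2\big)=\tau^{-2e}O(\tau^{e+1}),$$
and $\tilde\tau/\tau\to1$, so $\tilde\kappa=e_0+\tilde ze_1+\tilde ye_2$ satisfies $\tilde\kappa^2=O(\tilde\tau^{e+1})$. The new germ has type $0$.

**Step 5 ($l=1$).** Suppose $i\ne j$ and $y_i(0,\cdot)=y_j(0,\cdot)=\eta_+$, with types $\beta^{(i)},\beta^{(j)}$. The translated germs have type $0$ and the same $\kappa_0$, so $\tilde y_i=\tilde y_j$ by Proposition 14(B).

If $\beta^{(i)}=\beta^{(j)}$, undoing the same transformation gives $y_i=y_j$, contradicting distinctness for $\tau\ne0$.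

If $\gamma=\beta^{(i)}-\beta^{(j)}\ne0$, the irreducible surfaces $Z+\beta^{(i)}$ and $Z+\beta^{(j)}$ share the piece $\{\tilde\tau^{-e}(e_0+\tilde ze_1+\tilde y_ie_2)\}$. This piece is $2$-dimensional, because $s_0=\tilde\tau^{-e}$ and $s_1/s_0=\tilde z$ vary independently on it. So the surfaces coincide and $Z+\gamma=Z$. Then $P(k+\gamma)$ is a constant multiple of $P(k)$, and comparing top forms the constant is $1$. So $P(n\gamma)=P(0)$ for all $n\in\mathbb Z$, hence $P(t\gamma)=P(0)$ for all $t\in\mathbb C$, and the coefficient of $t^m$ gives $P_m(\gamma)=0$. But $\gamma$ is real and nonzero, so $P_m(\gamma)=a|\gamma|^{2l}\ne0$, a contradiction. Hence $l=1$.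

**Step 6 (center and radius).** Now $P=a(k^2+2w\cdot k+d)$ with $w\in\mathbb C^3$, $d\in\mathbb C$. For the germ over $\eta_+$, of type $\beta$, the equation $P(\tau^{-e}\kappa)=0$ reads $\kappa^2=-2\tau^ew\cdot\kappa-d\tau^{2e}$. Comparing with $\kappa^2+2\tau^e\beta\cdot\kappa=O(\tau^{e+1})$ gives $(w-\beta)\cdot\kappa_0\equiv0$; differentiating, $(w-\beta)\cdot\kappa_0'\equiv0$. So $w-\beta\in\mathbb C\kappa_0(z)$ for all $z$ near $z_0$. As $\kappa_0(z),\kappa_0(z')$ are independent for $z\ne z'$, $w=\beta$. Thus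
$$Z=\{(k+\beta)^2=\rho_0\},\quad\rho_0=\beta^2-d,\qquad Z+\beta=\{k^2=\rho_0\}\subset F .$$
Apply Proposition 14(A) to the translated germ of Step 4, whose points lie in $Z+\beta$: there are points of $Z+\beta$ with $h'\to0$. At them $N_0=\rho_0-\lambda$, and (4) gives $\rho_0-\lambda=-g\to-\hat q(0)$. So $\rho_0=\lambda-\hat q(0)$, and Theorem 2(a) is proved. $\square$

## 12. Reading off the potential along a lattice direction

We prove Theorem 2(b). Let $q$ be real. By (a) and periodicity, $\{k^2=\rho_0\}\subset F$ with $\rho_0=\lambda-\hat q(0)$. The plan is the one from the one-variable example: go to infinity on the quadric in a direction orthogonal to a lattice vector $b$, so that the modes $nb$ stay put while all others become large on average. Fix a primitive $b\in\Gamma^\#\setminus\{0\}$, so that $\Lambda:=\mathbb Zb=\Gamma^\#\cap\mathbb Rb$.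

**Step 1 (a curve on the quadric).** Let $b_1,b_2$ be an orthonormal basis of $b^\perp\subset\mathbb R^3$ and $\omega=b_1+ib_2$. Then $\omega^2=0$, $\omega\cdot\bar\omega=2$, $\omega\cdot b=0$. For $p\in\mathbb C$ put $c_p=\rho_0-p^2|b|^2$ and
$$k_S(\sigma)=pb+S\sigma\,\omega+\frac{c_p}{4S\sigma}\,\bar\omega,\qquad|\sigma-1|<\tfrac12 .$$
Then $k_S^2=p^2|b|^2+c_p=\rho_0$, so $k_S(\sigma)\in F$. For $n\in\mathbb Z$,
$$N_{nb}(k_S)=\rho_0-\lambda+2np|b|^2+n^2|b|^2=|b|^2(n+p)^2-p^2|b|^2-\hat q(0), \tag{7}$$
independent of $S$ and $\sigma$.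

**Step 2 ($h_\Lambda$ is small somewhere on the curve).** This allows us to eliminate all modes outside $\Lambda$. For $b'\in\Gamma^\#\setminus\Lambda$ let $b'_\perp\ne0$ be its projection to $b^\perp$. These projections lie in a rank-$2$ lattice, and at most $CS$ vectors $b'$ with $|b'|\le MS$ have a given projection, since two such vectors differ by a multiple of $b$. As $k_S^2$ is constant,
$$\partial_\sigma N_{b'}(k_S)=a-\frac{c_p}{2S\sigma^2}\,\bar\omega\cdot b',\qquad a=2S\,\omega\cdot b',\quad|a|=2S|b'_\perp| .$$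
Since $|\sigma|\ge\frac12$, the correction is at most $\frac{2|c_p|}S|b'_\perp|\le\frac12|a|$ for $S$ large. As in (5), for a suitable $M$ and $S$ large, $|N_{b'}|\ge\frac12|b'|^2$ when $|b'|\ge MS$, and $|N_{b'}|\le CS^2$ otherwise. By the one-variable case of Lemma 6, with $A=2S|b'_\perp|$,
$$\int_{|\sigma-1|<1/2}\min\big(1,h_\Lambda(k_S(\sigma))\big)\le C\frac{\log S}{S^2}\cdot S\sum_{0<|\ell|\le MS}|\ell|^{-2}+\frac CS\le C\frac{(\log S)^2}S+\frac CS\to0,$$
where $\ell$ runs over the rank-$2$ lattice. So there are $\sigma_S$ with $h_\Lambda(k_S(\sigma_S))\to0$.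

**Step 3 (passing to the limit).** This step produces an exact equation on the chain $\Lambda$. By Lemma 7, for $S$ large there are $0\ne v_S\in\Pi H^2$ with $(A_p+G_S)v_S=0$, where
$$A_p=\mathrm{diag}(N_{nb})+\Pi q\Pi,\qquad G_S=-\Pi qD^{-1}(1+K)^{-1}\Pi^cq\Pi .$$
By (7), $A_p$ depends only on $p$. Let $R=\mathrm{diag}((1+n^2)^{-1}):\Pi L^2\to\Pi H^2$, a bijection. The diagonal entries of $\mathrm{diag}(N_{nb})R$ tend to $|b|^2$, and $\Pi q\Pi R$ is HS by (2), so $A_pR-|b|^2$ is compact and $A_pR$ is Fredholm of index $0$. Also, by Lemma 7 and (2),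
$$\|G_SR\|\le Qh_\Lambda^{1/2}\cdot\tfrac43\cdot Q\Big(\sum_n(1+n^2)^{-2}\Big)^{1/2}\to0 .$$
If $A_pR$ were injective it would be invertible, and so would $A_pR+G_SR$ for large $S$; but $R^{-1}v_S\ne0$ lies in its kernel. Hence there is $0\ne v=\sum_nv_ne^{in\langle b,x\rangle}\in\Pi H^2$ with $A_pv=0$.

**Step 4 (one-dimensional rigidity).** Let $V(\theta)=\sum_n\hat q(nb)e^{in\theta}\in L^2(\mathbb R/2\pi\mathbb Z)$. It is real because $q$ is real, and has mean $\hat q(0)$. Let $\psi(\theta)=\sum_nv_ne^{i(n+p)\theta}\in H^2_{\mathrm{loc}}$. By (7), $A_pv=0$ says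
$$|b|^2(n+p)^2v_n+\sum_m\hat q((n-m)b)v_m=\big(p^2|b|^2+\hat q(0)\big)v_n\quad\text{for all }n,$$
that is,
$$-|b|^2\psi''+V\psi=\big(p^2|b|^2+\hat q(0)\big)\psi,\qquad\psi(\theta+2\pi)=e^{2\pi ip}\psi(\theta),\qquad\psi\ne0 .$$
This holds for every $p\in\mathbb C$. Lemma 4 with $c=|b|^2$ gives $V=\hat q(0)$, so $\hat q(nb)=0$ for all $n\ne0$. Every nonzero element of $\Gamma^\#$ is a nonzero multiple of a primitive one, so $\hat q$ vanishes off $0$ and $q=\hat q(0)$ is constant. This proves Theorem 2(b), and with Section 4 also Theorems 1 and 3. $\blacksquare$
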